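# Partial colorings and the volume lower bound

## The maximizing set as a witness, on the cube and the cross-polytope

We are given vectors and a norm, and a number $D$ computed from volumes: a maximum over sets of indices. The claim to be tested is that some subfamily of the vectors is hard to color, even partially, in the sense that every partial coloring costs a constant times $D$. The answer one would first guess is: yes, and the hard subfamily is the one at which the maximum defining $D$ is attained. Half of this guess is right. Here are the definitions, then the tests.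

Throughout, $K\subseteq\mathbb R^m$ is a symmetric convex body (compact, convex, $K=-K$, nonempty interior) with norm $\|y\|_K=\min\{t\ge0:\ y\in tK\}$, and $u_1,\dots,u_n\in\mathbb R^m$. For a set $S$ of indices and $x\in\mathbb R^S$ write $Ux=\sum_{i\in S}x_iu_i$. We regard $\mathbb R^S$ as the coordinate subspace of $\mathbb R^n$ of vectors that vanish off $S$.

**Definition (volume lower bound).** For $\emptyset\ne S\subseteq[n]$ put $K_S=\{x\in\mathbb R^S:\ Ux\in K\}$, and
$$\mathrm{volLB}((u_i)_{i=1}^n,K)=\max_{\emptyset\ne S\subseteq[n]}\operatorname{vol}_{|S|}(K_S)^{-1/|S|},\qquad \infty^{-1/|S|}=0 .$$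

So $K_S$ is the set of coefficient vectors of cost at most $1$, and a small $K_S$ gives a large bound. The convention at $\infty$ is needed. If $u_1=u_2\neq0$, then $K_{\{1,2\}}$ is an infinite strip and this $S$ contributes $0$; the singletons still contribute positive numbers.

Up to an absolute constant factor, the volume lower bound is a lower bound for the hereditary discrepancy $\max_S\min_{\chi\in\{\pm1\}^S}\|U\chi\|_K$. There are examples (e.g. 3 permutations) where it is a $O(\log n)$ factor off from hereditary discrepancy. Here we compare it with a weaker notion of coloring.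

**Definition (partial coloring).** For $\varepsilon\in(0,1)$, an $\varepsilon$-(fractional) partial coloring of $(u_i)_{i\in S}$ is a vector $x\in[-1,1]^S$ with $|\{i\in S:|x_i|=1\}|\ge\varepsilon|S|$. Its discrepancy is $\|Ux\|_K$.

For example, $(1,-1,0.3,0)$ is a $\frac12$-partial coloring of four vectors. At least half of the entries are decided; the others are anywhere in between.

The guess reads: *if $S$ attains the maximum in the definition of $D=\mathrm{volLB}$, then every $\varepsilon$-partial coloring of $(u_i)_{i\in S}$ has discrepancy at least $c(\varepsilon)D$.*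

**Test 1: one vector.** If $u_1\ne0$, then $K_{\{1\}}=[-w,w]$ with $w=1/\|u_1\|_K$, so $D=1/(2w)$. An $\varepsilon$-partial coloring is $\pm1$ and costs $1/w=2D$.

**Test 2: the cube.** Let $m=n$, $u_i=e_i$, $K=[-1,1]^n$. Then $K_S=[-1,1]^S$ has volume $2^{|S|}$, so $D=\frac12$, attained by every $S$. An $\varepsilon$-partial coloring has a coordinate $\pm1$, so it costs $1=2D$.

**Test 3: the cross-polytope.** Let $m=n$, $u_i=e_i$, $K=B_1^n=\{x:\sum|x_i|\le1\}$. For $|S|=s$ we have $\operatorname{vol}(K_S)=2^s/s!$, so $S$ contributes $\frac12(s!)^{1/s}$. This is increasing in $s$, since $(s!)^{1/s}<((s+1)!)^{1/(s+1)}$ is equivalent to $s!<(s+1)^s$. So $D=\frac12(n!)^{1/n}\le n/2$, attained only at $S=[n]$. An $\varepsilon$-partial coloring of $[n]$ has $\ell_1$-norm at least $\varepsilon n\ge2\varepsilon D$.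

The guess passes all three. Test 3 also shows that $c(\varepsilon)$ must depend on $\varepsilon$; we return to this at the end.

## A double cone over the cube, where the maximizing set has a cheap coloring

Fix $\ell>1$, let $m=n$, $u_i=e_i$, $\mathbf 1=(1,\dots,1)$, and
$$K=\operatorname{conv}\big([-1,1]^n\cup\{\ell\mathbf 1,-\ell\mathbf 1\}\big).$$
The all-ones vector is a full coloring of $[n]$, hence an $\varepsilon$-partial coloring for every $\varepsilon$, and $\|\mathbf 1\|_K\le1/\ell$ because $\ell\mathbf1\in K$. We show that for large $n$ the maximum in volLB is attained at $[n]$ and only there, with $D\ge\frac14$. Then the coloring $\mathbf 1$ of the maximizing set costs at most $4D/\ell$, and since $\ell$ is arbitrary, the guess is false.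

**Membership in $K$.** We have $x\in K$ if and only if some $\beta\in[-\ell,\ell]$ satisfies $|x_i-\beta|\le r_\beta:=1-|\beta|/\ell$ for all $i$. If this holds, then $x=\beta\mathbf1+r_\beta c$ with $c\in[-1,1]^n$, a convex combination of $\pm\ell\mathbf1$ and $c$. Conversely let $x=\lambda_1\ell\mathbf1-\lambda_2\ell\mathbf1+\lambda_3c$ be a convex combination, say with $\lambda_1\ge\lambda_2$. Put $\beta=(\lambda_1-\lambda_2)\ell$; then $r_\beta=1-\lambda_1+\lambda_2\ge\lambda_3$, as needed.

**Volumes of the sections.** Let $T\subsetneq[n]$, $|T|=d\geq1$. For $x\in\mathbb R^T$ the coordinates outside $T$ are $0$, so we need in addition $|\beta|\le r_\beta$, i.e. $|\beta|\le b:=\ell/(\ell+1)$. Thus $K_T$ is the union over $|\beta|\le b$ of the cubes $Q_\beta=[\beta-r_\beta,\beta+r_\beta]^d$; for $T=[n]$ the same holds with $b=\ell$ and $d=n$. We compute the volume of such a union. Let $x$ be a point of it.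

* If all $x_i\in[-1,1]$, then $x\in Q_0$. This part has volume $2^d$.
* If $\max x_i>1$, then $x$ lies in some $Q_{\beta'}$ with $\beta'>0$, because $\beta+r_\beta\le1$ for $\beta\le0$. For $\beta\in[0,b]$, both $\beta+r_\beta=1+\beta(1-\frac1\ell)$ and $\beta-r_\beta$ increase with $\beta$. Let $\beta$ be defined by $\beta+r_\beta=\max x_i$. Then $0<\beta\le\beta'$, so $\min x_i\ge\beta'-r_{\beta'}\ge\beta-r_\beta$ and $x\in Q_\beta$. So this part consists of the points with maximum $\beta+r_\beta$ and minimum at least $\beta-r_\beta$, for some $\beta\in(0,b]$. Slicing by the value of the maximum (any of the $d$ coordinates can carry it), its volume is $\int_0^b d\,(2r_\beta)^{d-1}(1-\tfrac1\ell)\,d\beta$.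
* The part with $\min x_i<-1$ is the mirror image. It is disjoint from the previous one, since there $\min x_i\ge\beta-r_\beta>-1$.

Since $\int_0^b d(1-\beta/\ell)^{d-1}d\beta=\ell\,[1-(1-b/\ell)^d]$, the union has volume $2^d+2^d(\ell-1)[1-(1-b/\ell)^d]$. For $b=\ell/(\ell+1)$ we have $1-b/\ell=\ell/(\ell+1)$. So
$$\operatorname{vol}(K_{[n]})=2^n\ell,\qquad \operatorname{vol}(K_T)=2^dg(d),\quad g(d)=\ell-(\ell-1)\Big(1+\frac1\ell\Big)^{-d}.\tag{1}$$
Check with $n=2$, $\ell=2$: the square has area $4$ and each of the four added triangles has area $1$, total $8=2^2\cdot2$. The edge from $(1,-1)$ to $(2,2)$ meets the first axis at $\frac43$, so the section has length $\frac83=2g(1)$.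

**The maximum is at $[n]$.** We need $g(d)>\ell^{d/n}$ for $1\le d\le n-1$. The function $g(d)-\ell^{d/n}$ is concave in the real variable $d$ and vanishes at $d=0$, so it is enough that it is positive at $d=n-1$, which says
$$\ell\,(1-\ell^{-1/n})>(\ell-1)\Big(1+\frac1\ell\Big)^{-(n-1)} .$$
Multiply by $n$ and let $n\to\infty$: the left side tends to $\ell\ln\ell>0$, the right side to $0$. So this holds for all large $n$. (For $\ell=2$, $n=4$ it holds: $0.318>0.297$.) Then $D=\frac12\ell^{-1/n}$, attained only at $[n]$, and $D\ge\frac14$ once $n\ge\log_2\ell$. This refutes the guess.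

**What rescues the example.** Delete one index. For $T\subsetneq[n]$, every $x\in K_T$ satisfies $|x_i|\le|\beta|+r_\beta\le2r_\beta\le 2$. So every $\chi\in\mathbb R^T$ with at least one coordinate of absolute value at least $1$ has $\|\chi\|_K\ge\frac12\geq D$. The cheap direction $\mathbf1$ used all coordinates, and it is not available in a smaller coordinate subspace.

This points to the plan. Start from the maximizing $S$, but look for the hard set $T$ inside it. A general body may have many cheap directions, and one $T$ must avoid them all. A cheap direction with many large coordinates fits into a *random* half of $S$ only with exponentially small probability. So one wants to show that there are not too many essentially different cheap directions.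

## Statements

Let $D=\mathrm{volLB}((u_i)_{i=1}^n,K)$.

**Theorem 1.** Let $\varepsilon\in(0,1]$. There is a nonempty $T\subseteq[n]$ such that every $x\in\mathbb R^T$ with $|\{i\in T:|x_i|\ge1\}|\ge\varepsilon|T|$ satisfies $\|Ux\|_K\ge\frac{\varepsilon^2}{67}D$.

The remaining coordinates of $x$ are unrestricted, so all $\varepsilon$-fractional partial colorings are covered. This answers the question: the volume lower bound forces a subfamily on which every partial coloring has discrepancy $\Omega(D)$, for every fixed $\varepsilon$.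

**Theorem 2.** The same holds with $\frac{\varepsilon^2}{67}$ replaced by $c_0\,\varepsilon/\ln(2/\varepsilon)$, where $c_0=5\cdot10^{-6}$.

The third result combines these bounds with an upper bound from the paper "Balancing Vectors in Any Norm", which we use as a known result.

**Lemma 8 of that paper.** There are absolute constants $\varepsilon_0\in(0,1)$ and $C>0$ such that, if $D=\mathrm{volLB}((u_i)_{i=1}^n,K)$, then for every $x\in(-1,1)^n$ there is $y\in[-1,1]^n$ with at least $\varepsilon_0n$ coordinates in $\{-1,1\}$ and $\sum_i(y_i-x_i)u_i\in CDK$.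

The question came from the same paper, as a conjectured converse of this lemma: for every fixed $\varepsilon\in(0,\varepsilon_0]$ there should be $c(\varepsilon)>0$, independent of all data, and a set $S$ all of whose $\varepsilon$-fractional partial colorings have discrepancy at least $c(\varepsilon)D$. Theorem 1 proves it, for all $\varepsilon\in(0,1]$, without using Lemma 8.

**Theorem 3.** Put $\mathrm{hpd}_\varepsilon=\max_{\emptyset\ne S\subseteq[n]}\min\{\|Ux\|_K:\ x\text{ an }\varepsilon\text{-fractional partial coloring of }(u_i)_{i\in S}\}$. For every $\varepsilon\in(0,1)$, with $\varepsilon_0,C$ from Lemma 8,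
$$\max\Big\{\tfrac{\varepsilon^2}{67},\tfrac{c_0\varepsilon}{\ln(2/\varepsilon)}\Big\}D\ \le\ \mathrm{hpd}_\varepsilon\ \le\ C\Big\lceil\tfrac{\ln(1/(1-\varepsilon))}{\ln(1/(1-\varepsilon_0))}\Big\rceil D .$$
Moreover, a lower bound $\mathrm{hpd}_\varepsilon\ge c(\varepsilon)D$ valid for all data requires $c(\varepsilon)\le2e\,\varepsilon$.

## A body of volume one with large sections and small projections

**Step 1: normalize.** The aim is to turn the statement about $K$ and the $u_i$ into a statement about one convex body in $\mathbb R^n$.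

The body $K$ contains a ball around $0$, so every $K_S$ is closed, convex, symmetric and has $0$ in its interior. In particular its volume is positive, and $D<\infty$. If $D=0$, Theorems 1 and 2 are trivial. Let $D>0$ and let $S$ attain the maximum, so $\operatorname{vol}(K_S)=D^{-|S|}\in(0,\infty)$. A closed convex set with nonempty interior and finite volume is bounded: if it were unbounded it would contain a ray, and the convex hull of a ball and a ray has infinite volume. So $K_S$ is compact. From now on identify $S$ with $[n]$, so $n=|S|$, and put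
$$M=D\,K_S\subset\mathbb R^n .$$
This is a symmetric convex body. For $T\subseteq[n]$ we have $M\cap\mathbb R^T=DK_T$, and $\operatorname{vol}(K_T)\ge D^{-|T|}$ by definition of $D$. Hence
$$\operatorname{vol}_n(M)=1,\qquad \operatorname{vol}_{|T|}(M\cap\mathbb R^T)\ge1\quad\text{for all }T\ne\emptyset.\tag{2}$$
For $T=\emptyset$ we use the convention that a point has zero-dimensional volume $1$, so (2) holds then as well.

**Step 2: what has to be found.** We rewrite the conclusions of Theorems 1 and 2 in terms of $M$. For $R>0$ and nonempty $T\subseteq[n]$ consider the property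

> $(\ast)$ no $x\in M\cap\mathbb R^T$ has $|x_i|\ge R$ for at least $\varepsilon|T|$ indices $i\in T$.

Suppose $(\ast)$ holds, and let $\chi\in\mathbb R^T$ have $|\chi_i|\ge1$ for at least $\varepsilon|T|$ indices. Then $R\chi$ has as many coordinates of absolute value at least $R$, so $R\chi\notin M\cap\mathbb R^T=DK_T$. This means $\|U(R\chi)\|_K>D$, i.e. $\|U\chi\|_K>D/R$. So it is enough to find a nonempty $T$ with $(\ast)$, where $R=67/\varepsilon^2$ for Theorem 1 and $R=2\cdot10^5\ln(2/\varepsilon)/\varepsilon$ for Theorem 2.

**Step 3: projections.** The condition $\operatorname{vol}(M)=1$ alone is useless for counting: the rectangle $[-\frac L2,\frac L2]\times[-\frac1{2L},\frac1{2L}]$ has area $1$ and is arbitrarily long. But its section with the second axis has length $1/L<1$, against (2). We now see how (2) controls the extent of $M$. By hand for $n=2$: if $M$ contains a point with first coordinate $w>0$, then it contains the convex hull of this point, its negative, and the section with the second axis. That section has length at least $1$, so the hull has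 area at least $w$. Hence $w\le1$, and each axis projection has length at most $2=\binom21$.

Let $P_J$ denote the coordinate projection onto $\mathbb R^J$.

**Lemma A.** For all $J\subseteq[n]$, $\operatorname{vol}_{|J|}(P_JM)\le\binom n{|J|}$. In particular $|x_i|\le n/2$ for all $x\in M$ and all $i$.

**Proof of Lemma A.** This is the Rogers–Shephard argument. The cases $J=\emptyset$ and $J=[n]$ are clear. Otherwise let $T=[n]\setminus J$, $k=|T|$ and $Q=P_JM$, a symmetric convex body in $\mathbb R^J$. We bound from below the fibre of $M$ over a point $y\in Q$ with $r=\|y\|_Q\in(0,1]$. Put $y_0=y/r\in Q$ and let $p\in M$ be a point with $P_Jp=y_0$. By convexity $M$ contains $(1-r)(M\cap\mathbb R^T)+rp$, and all points of this set project to $ry_0=y$. So the fibre over $y$ has $k$-volume at least $(1-r)^k\operatorname{vol}_k(M\cap\mathbb R^T)\ge(1-r)^k$. Integrate over $Q$. Since $\{y:\|y\|_Q\le r\}=rQ$ has volume $r^{n-k}\operatorname{vol}(Q)$,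
$$1=\operatorname{vol}(M)\ge\int_Q(1-\|y\|_Q)^k\,dy=\operatorname{vol}(Q)\,(n-k)\int_0^1r^{n-k-1}(1-r)^k\,dr .$$
The last integral is the Beta integral $\frac{(n-k-1)!\,k!}{n!}$, so the right side is $\operatorname{vol}(Q)/\binom nk$. This gives $\operatorname{vol}(Q)\le\binom nk=\binom n{|J|}$. For $J=\{i\}$ the set $P_JM$ is a symmetric interval of length at most $n$. $\square$

## Few cubes cover the body, and a random half of the coordinates avoids them

The bad points of $M$ form an infinite set, so a union bound needs a finite substitute, with controlled size.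

**Lemma B.** For $t>0$ there is a finite $Z\subset M$ with $M\subseteq Z+[-t,t]^n$ and $|Z|\le(1+t^{-1/2})^{2n}$.

**Proof of Lemma B, step 1: packing.** This step bounds $|Z|$ by a volume. Let $Z\subset M$ be a maximal set with $\|z-z'\|_\infty>t$ for distinct $z,z'\in Z$; it is finite because $M$ is compact. By maximality every point of $M$ is within $\ell_\infty$-distance $t$ of some $z\in Z$, so $M\subseteq Z+[-t,t]^n$. The cubes $z+[0,t]^n$ are disjoint, since a common point of two of them would give $\|z-z'\|_\infty\le t$. They lie in $M+[0,t]^n$. Hence $|Z|\,t^n\le\operatorname{vol}(M+[0,t]^n)$.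

**Proof of Lemma B, step 2: the volume of body plus cube.** This step proves the identity
$$\operatorname{vol}(M+[0,t]^n)=\sum_{J\subseteq[n]}t^{n-|J|}\operatorname{vol}_{|J|}(P_JM).\tag{3}$$
For $n=2$ it says: area of $M$, plus $t$ times the two widths, plus $t^2$. In general, for $F\subseteq J$ let
$$f(J,F)=\operatorname{vol}_{|J|}\Big(P_JM+\sum_{i\in F}[0,te_i]\Big).$$
Adding the segment $[0,te_i]$ to a compact convex set lengthens each nonempty fibre in direction $e_i$ by exactly $t$. So it increases the volume by $t$ times the volume of the projection along $e_i$. For $i\in F$, the projection of $P_JM+\sum_{j\in F\setminus i}[0,te_j]$ along $e_i$ is $P_{J\setminus i}M+\sum_{j\in F\setminus i}[0,te_j]$. Therefore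
$$f(J,F)=f(J,F\setminus i)+t\,f(J\setminus i,F\setminus i).$$
By induction on $|F|$ this gives $f(J,F)=\sum_{G\subseteq F}t^{|G|}\operatorname{vol}(P_{J\setminus G}M)$: the sets $G\not\ni i$ come from the first term and the sets $G\ni i$ from the second. Take $J=F=[n]$ and rename $[n]\setminus G$ as $J$.

**Proof of Lemma B, step 3: insert Lemma A.** Dividing (3) by $t^n$ and using Lemma A for each of the $\binom nj$ sets of size $j$,
$$|Z|\le\sum_{j=0}^n\binom nj^2t^{-j}\le\Big(\sum_{j=0}^n\binom njt^{-j/2}\Big)^2=(1+t^{-1/2})^{2n}.\qquad\square$$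

So at scale $t$ the body has at most $e^{2n/\sqrt t}$ essentially different points. A point with $\varepsilon n/2$ large coordinates fits into a random half with probability about $2^{-\varepsilon n/2}$. The two exponents balance at $\sqrt t\sim1/\varepsilon$, which explains the $\varepsilon^2$.

**Proof of Theorem 1, step 1: parameters.** Put $R=67/\varepsilon^2$. If $n=1$, then $M=[-\frac12,\frac12]$ and $T=\{1\}$ satisfies $(\ast)$. Let $n\ge2$, $w=\lfloor n/2\rfloor\ge1$ and $t=16/(\varepsilon\ln2)^2$. Then $2t<66.7/\varepsilon^2<R$. Take $Z$ from Lemma B and put $A_z=\{i:|z_i|>t\}$ for $z\in Z$.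

**Proof of Theorem 1, step 2: choose $T$.** We want a $w$-set $T$ that contains no large $A_z$. Let $T$ be a uniformly random $w$-subset of $[n]$. For a set $A$ of size $a\le w$,
$$\Pr(A\subseteq T)=\prod_{i=0}^{a-1}\frac{w-i}{n-i}\le\Big(\frac wn\Big)^a,$$
and the probability is $0$ if $a>w$. So if $|A_z|\ge\varepsilon w$, then $\Pr(A_z\subseteq T)\le(w/n)^{\varepsilon w}$. Here $w/n\in[\frac13,\frac12]$: it is $\frac12$ for even $n$, and $\frac{n-1}{2n}\ge\frac13$ for odd $n\ge3$. The function $p\ln(1/p)$ first increases and then decreases in $p$, so its minimum on $[\frac13,\frac12]$ is at an endpoint: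
$$w\ln\frac nw=n\cdot\frac wn\ln\frac nw\ge n\min\Big\{\frac{\ln3}3,\frac{\ln2}2\Big\}=\frac{\ln2}2\,n .$$
So the expected number of $z\in Z$ with $|A_z|\ge\varepsilon w$ and $A_z\subseteq T$ is at most
$$(1+t^{-1/2})^{2n}e^{-\varepsilon n(\ln2)/2}<\exp\Big(\frac{2n}{\sqrt t}-\frac{\varepsilon n\ln2}2\Big)=1,$$
because $\sqrt t=4/(\varepsilon\ln2)$. Hence some $T$ with $|T|=w$ has no such $z$. Fix it.

**Proof of Theorem 1, step 3: $T$ satisfies $(\ast)$.** Suppose $x\in M\cap\mathbb R^T$ has $|x_i|\ge R$ on a set $I\subseteq T$ with $|I|\ge\varepsilon w$. Pick $z\in Z$ with $\|x-z\|_\infty\le t$. For $i\in I$ we have $|z_i|\ge R-t>t$, so $I\subseteq A_z$ and $|A_z|\ge\varepsilon w$. For $i\notin T$ we have $x_i=0$, so $|z_i|\le t$ and $i\notin A_z$. Hence $A_z\subseteq T$, which contradicts the choice of $T$. By step 2 of the previous section this proves Theorem 1. $\blacksquare$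

## Counting shattered sets: from $\varepsilon^2$ to $\varepsilon/\ln(2/\varepsilon)$

Lemma B counts all points of $M$ at scale $t$ and pays $e^{2n/\sqrt t}$. The argument for Theorem 1 uses much less about $z$: only which coordinates are large. That information can be counted through Lemma A directly. If many patterns "large / not large" occur on a coordinate set $J$, then $P_JM$ contains a cube of side comparable to $R$, and Lemma A forces $|J|$ to be of order at most $n/R$. To make "large" and "not large" differ by a definite gap, one must find a level with few coordinates in the gap. This is the plan of the proof.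

Let $\lambda=\ln(2/\varepsilon)\ge\ln2$ and $R=2\cdot10^5\lambda/\varepsilon$. **Suppose that $(\ast)$ fails for every nonempty $T$.** For each such $T$ fix $x_T\in M\cap\mathbb R^T$ with $|x_T(i)|\ge R$ for at least $\varepsilon|T|$ indices $i$. We derive a contradiction. Put
$$\rho=\tfrac98,\qquad k=\frac{\varepsilon n}2,\qquad \Lambda=\log_\rho\frac2\varepsilon=\frac{\lambda}{\ln(9/8)}\le8.5\lambda .$$

**Step 1: small $n$ is impossible.** We will need $k$ to be somewhat large. Some coordinate of some $x_T$ is at least $R$ in absolute value, so $R\le n/2=k/\varepsilon$ by Lemma A. If $k<50(1+\log_2(\Lambda+1))$, then, using $1\le1.45\lambda$ and $\log_2(\Lambda+1)\le\Lambda/\ln2\le12.3\lambda$,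
$$R\le\frac k\varepsilon<\frac{50\,(1.45\lambda+12.3\lambda)}\varepsilon<\frac{700\lambda}\varepsilon,$$
which contradicts the choice of $R$. So
$$k\ge50\big(1+\log_2(\Lambda+1)\big).\tag{4}$$

**Step 2: choose a level with a thin gap.** The aim is one threshold, common to many $T$, just below which there are few coordinates. Let $\Omega=\{T\subseteq[n]:|T|\ge n/2\}$; since a set or its complement is in $\Omega$, $|\Omega|\ge2^{n-1}$. For $T\in\Omega$ and integers $l\ge0$ let
$$R_l=R\rho^{-l},\qquad n_l(T)=|\{i:|x_T(i)|\ge R_l\}| .$$
Then $n_0(T)\ge\varepsilon|T|\ge k$. Let $l(T)$ be the least $l$ with $n_{l+1}(T)\le\rho\,n_l(T)$. If this condition fails for all indices below $l$, then $n\ge n_l(T)\ge\rho^lk$, so $\rho^l\le n/k=2/\varepsilon$ and $l\le\Lambda$. Hence $l(T)$ exists, $l(T)\le\Lambda$, and $n_{l(T)}(T)\ge\rho^{l(T)}k$. There are at most $\Lambda+1$ possible values, so by pigeonhole there are $l\le\Lambda$ and $\Omega'\subseteq\Omega$ with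
$$|\Omega'|\ge\frac{2^{n-1}}{\Lambda+1},\qquad l(T)=l\ \text{ for all }T\in\Omega'.$$
Fix them, and put
$$k_l=\rho^lk,\qquad a=R_l,\qquad b=R_{l+1}=\tfrac89R_l,\qquad h=\frac{k_l}{25}.$$
For $T\in\Omega'$ we have $k_l\le n_l(T)\le n$ and $n_{l+1}(T)\le\rho\,n_l(T)$. Note also
$$k_lR_l=kR,\qquad R_l\ge\frac{R\varepsilon}2=10^5\lambda\ge9e,\qquad h\le\frac n{25}.\tag{5}$$

**Step 3: shattering.** This notion records which patterns of "at least $a$" versus "less than $b$" occur.

**Definition (shattered pair).** For $X\subseteq\Omega'$ let $\mathrm{sh}(X)$ be the set of pairs $(J,\tau)$ with $J\subseteq[n]$ and $\tau\in\{\pm1\}^J$ such that for every $J'\subseteq J$ some $T\in X$ has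
$$\tau_ix_T(i)\ge a\ \text{ for }i\in J',\qquad \tau_ix_T(i)<b\ \text{ for }i\in J\setminus J'.$$

For example, if $X=\{T_1,T_2\}$ with $x_{T_1}(1)\ge a$ and $1\notin T_2$, then $x_{T_2}(1)=0<b$ and $(\{1\},+1)\in\mathrm{sh}(X)$. If $X\ne\emptyset$, then always $(\emptyset,\emptyset)\in\mathrm{sh}(X)$. We bound $|\mathrm{sh}(\Omega')|$ from below (many sets $T$, each with many large coordinates) and from above (Lemma A), and compare.

**Claim 1.** For nonempty $X\subseteq\Omega'$, $|\mathrm{sh}(X)|\ge\big(|X|/2^{n-h}\big)^{1/2}$.

The proof is an induction that splits $X$ along a well-chosen coordinate. Recall the entropy facts: a uniform random element of $X$ has entropy $\log_2|X|$ bits; the entropy of a random set is at most the sum of the entropies of its indicators; the binary entropy $H(q)=-q\log_2q-(1-q)\log_2(1-q)$ is at most $1$ and increasing on $[0,\frac12]$.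

**Proof of Claim 1, step 1: set-up.** We use induction on $|X|$. If $|X|\le2^{n-h}$, the right side is at most $1$ and $(\emptyset,\emptyset)\in\mathrm{sh}(X)$; by (5) this includes $|X|=1$. Let $|X|>2^{n-h}$, let $T$ be uniform in $X$, and put
$$q_i=\Pr(i\notin T),\qquad p_i=\Pr(|x_T(i)|\ge a),\qquad s_i=\Pr(b\le|x_T(i)|<a).$$

**Proof of Claim 1, step 2: a good coordinate.** We look for a coordinate that is often outside $T$, sometimes large, and seldom in the gap. By subadditivity, $n-h<\log_2|X|\le\sum_iH(q_i)$, so $\sum_i(1-H(q_i))<h$. Let $B=\{i:q_i<\frac14\}$. For $i\in B$, $1-H(q_i)\ge1-H(\frac14)>0.188$, so $|B|\le h/0.188<k_l/4$.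

Let $E=\sum_ip_i=\mathbb E\,n_l(T)\ge k_l$. Since each $p_i\le1$, $\sum_{i\notin B}p_i\ge E-|B|\ge E-\frac{k_l}4\ge\frac34E$. Since $n_{l+1}\le\frac98n_l$ on $\Omega'$, $\sum_is_i=\mathbb E(n_{l+1}(T)-n_l(T))\le\frac18E$. Hence $\sum_{i\notin B}s_i\le\frac18E\le\frac16\sum_{i\notin B}p_i$, and the last sum is positive. So some $i_0\notin B$ has $p_{i_0}>0$ and $s_{i_0}\le\frac16p_{i_0}$; otherwise $\sum_{i\notin B}s_i$ would be larger than $\frac16\sum_{i\notin B}p_i$. Choose $\sigma\in\{\pm1\}$ with $p:=\Pr(\sigma x_T(i_0)\ge a)\ge\frac12p_{i_0}>0$. Then $s_{i_0}\le\frac13p$.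

**Proof of Claim 1, step 3: split $X$.** Let
$$X_+=\{T\in X:\sigma x_T(i_0)\ge a\},\qquad X_-=\{T\in X:\sigma x_T(i_0)<b\},\qquad q=\frac{|X_-|}{|X|}.$$
So $|X_+|=p|X|$. If $i_0\notin T$, then $x_T(i_0)=0<b$, so $q\ge q_{i_0}\ge\frac14$. The $T\in X$ outside $X_+\cup X_-$ have $b\le\sigma x_T(i_0)<a$, so $q\ge1-p-s_{i_0}\ge1-\frac43p$. In particular $X_+$ and $X_-$ are disjoint and nonempty, hence proper subsets of $X$, and induction applies to both.

**Proof of Claim 1, step 4: $\sqrt p+\sqrt q\ge1$.** If $p\ge\frac14$, both roots are at least $\frac12$. If $p<\frac14$, then $\sqrt q\ge\sqrt{1-\frac43p}\ge1-\frac43p$, and $\sqrt p-\frac43p=\sqrt p\,(1-\frac43\sqrt p)\ge0$ since $\sqrt p<\frac12$. Add the two.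

**Proof of Claim 1, step 5: $|\mathrm{sh}(X)|\ge|\mathrm{sh}(X_+)|+|\mathrm{sh}(X_-)|$.** Pairs shattered by both parts must be counted twice, and the coordinate $i_0$ provides the second copy.

* Both families lie in $\mathrm{sh}(X)$, because $X_\pm\subseteq X$.
* No $(J,\tau)\in\mathrm{sh}(X_+)$ has $i_0\in J$. On $X_+$ we have $\sigma x_T(i_0)\ge a>b$. So if $\tau_{i_0}=\sigma$, the requirement "$<b$" at $i_0$ is never met; if $\tau_{i_0}=-\sigma$, then $\tau_{i_0}x_T(i_0)\le-a$ and the requirement "$\ge a$" is never met.
* No $(J,\tau)\in\mathrm{sh}(X_-)$ has $i_0\in J$ with $\tau_{i_0}=\sigma$, since "$\ge a$" at $i_0$ is never met on $X_-$.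
* Let $(J,\tau)\in\mathrm{sh}(X_+)\cap\mathrm{sh}(X_-)$. Then $i_0\notin J$. Adjoin $i_0$ to $J$ with sign $\sigma$. The new pair is in $\mathrm{sh}(X)$: given $J'\subseteq J\cup\{i_0\}$, if $i_0\in J'$ take the witness for $J'\setminus i_0$ in $X_+$, otherwise the witness for $J'$ in $X_-$. By the previous two items the new pair is in neither $\mathrm{sh}(X_+)$ nor $\mathrm{sh}(X_-)$, and different $(J,\tau)$ give different new pairs.

Hence $|\mathrm{sh}(X)|\ge|\mathrm{sh}(X_+)\cup\mathrm{sh}(X_-)|+|\mathrm{sh}(X_+)\cap\mathrm{sh}(X_-)|=|\mathrm{sh}(X_+)|+|\mathrm{sh}(X_-)|$. By induction,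
$$|\mathrm{sh}(X)|\ge(\sqrt p+\sqrt q)\big(|X|/2^{n-h}\big)^{1/2}\ge\big(|X|/2^{n-h}\big)^{1/2}.\qquad\square$$

**Claim 2.** $|\mathrm{sh}(\Omega')|\le\exp\big(\frac{9en}{R_l}\ln R_l\big)$.

**Proof of Claim 2, step 1: shattering forces a cube in a projection.** This bounds the size of $J$. Let $(J,\tau)\in\mathrm{sh}(\Omega')$ with $d=|J|\ge1$. Flip the signs of the coordinates in $J$ according to $\tau$; this does not change the volume of $P_JM$. Now $P_JM$ contains, for each $J'\subseteq J$, a point $v$ with $v_i\ge a$ on $J'$ and $v_i<b$ on $J\setminus J'$. Let $V$ be the convex hull of these finitely many points. Given $y\in\mathbb R^J$, take $J'=\{i:y_i\ge0\}$ and the corresponding $v$. Then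
$$\langle y,v\rangle\ge\sum_{i\in J'}y_ia+\sum_{i\in J\setminus J'}y_ib=\max_{w\in[b,a]^J}\langle y,w\rangle .$$
So no hyperplane separates a point of $[b,a]^J$ strictly from the compact convex set $V$, and therefore $[b,a]^J\subseteq V\subseteq P_JM$. By Lemma A,
$$\Big(\frac{R_l}9\Big)^d=(a-b)^d\le\binom nd\le\Big(\frac{en}d\Big)^d,$$
i.e. $d\le d_0:=9en/R_l$. By (5), $d_0\le n$.

**Proof of Claim 2, step 2: count.** There are $\binom nd2^d$ pairs with $|J|=d$. Since $n/d_0\ge1$, each $d\le d_0$ satisfies $1\le(n/d_0)^{d_0-d}$, so
$$|\mathrm{sh}(\Omega')|\le\sum_{d\le d_0}\binom nd2^d\le\Big(\frac n{d_0}\Big)^{d_0}\sum_{d=0}^n\binom nd\Big(\frac{2d_0}n\Big)^d=\Big(\frac n{d_0}\Big)^{d_0}\Big(1+\frac{2d_0}n\Big)^n\le\Big(\frac{e^2n}{d_0}\Big)^{d_0}.$$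
The right side is $\big(\frac{eR_l}9\big)^{9en/R_l}\le R_l^{\,9en/R_l}$. $\square$

**Step 4: compare.** Apply Claim 1 to $X=\Omega'$, where $|\Omega'|\ge2^{n-1}/(\Lambda+1)$, and take logarithms in both claims:
$$\tfrac12\Big[\Big(\frac{k_l}{25}-1\Big)\ln2-\ln(\Lambda+1)\Big]\le\frac{9en}{R_l}\ln R_l .$$
By (4), $1+\log_2(\Lambda+1)\le k/50\le k_l/50$, so the bracket is at least $\frac{k_l}{50}\ln2$. Hence $\frac{k_l\ln2}{100}\le\frac{9en}{R_l}\ln R_l$. Multiply by $R_l$ and use $k_lR_l=kR=\frac12\varepsilon nR$ and $R_l\le R$:
$$\tfrac12\varepsilon nR\le\frac{900e}{\ln2}\,n\ln R,\qquad\text{so}\qquad\varepsilon R\le7060\ln R .$$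
It remains to insert $R=C_1\lambda/\varepsilon$ with $C_1=2\cdot10^5$. Since $\lambda\ge\ln2$, $\ln\lambda\le\lambda$ and $\ln\frac1\varepsilon\le\lambda$,
$$\ln R=\ln C_1+\ln\lambda+\ln\frac1\varepsilon\le\frac{\ln C_1}{\ln2}\lambda+2\lambda\le19.7\lambda .$$
So $2\cdot10^5\lambda=\varepsilon R\le7060\cdot19.7\,\lambda<1.4\cdot10^5\lambda$, a contradiction. Hence some nonempty $T$ satisfies $(\ast)$, and Theorem 2 holds with $c_0=1/C_1=5\cdot10^{-6}$. $\blacksquare$

## Iterating Lemma 8, and the cross-polytope again

It remains to prove Theorem 3. The minimum in the definition of $\mathrm{hpd}_\varepsilon$ exists, because the $\varepsilon$-fractional partial colorings form a nonempty compact set.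

**Lower bound.** Every $\varepsilon$-fractional partial coloring of $(u_i)_{i\in T}$ has $|x_i|\ge1$ for at least $\varepsilon|T|$ indices, so the sets $T$ of Theorems 1 and 2 give the two lower bounds.

**Upper bound.** The idea is to repeat Lemma 8 on the coordinates that are not yet $\pm1$. Fix a nonempty $S$ and start with $x^0=0\in\mathbb R^S$. Given $x^j\in[-1,1]^S$, let $F_j=\{i\in S:|x_i^j|<1\}$. If $F_j\ne\emptyset$, apply Lemma 8 to the subfamily $(u_i)_{i\in F_j}$ with starting point $x^j|_{F_j}\in(-1,1)^{F_j}$. The volume lower bound of this subfamily is at most $D$, being a maximum over fewer sets. This gives $x^{j+1}\in[-1,1]^S$, equal to $x^j$ off $F_j$, with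
$$\|U(x^{j+1}-x^j)\|_K\le CD,\qquad|F_{j+1}|\le(1-\varepsilon_0)|F_j| .$$
Let $r=\lceil\ln\frac1{1-\varepsilon}/\ln\frac1{1-\varepsilon_0}\rceil$, so that $(1-\varepsilon_0)^r\le1-\varepsilon$. After $r$ steps (or earlier, if some $F_j=\emptyset$; then keep $x^j$) at most $(1-\varepsilon)|S|$ coordinates are not $\pm1$. So the final vector is an $\varepsilon$-fractional partial coloring, and by the triangle inequality its discrepancy is at most $rCD$.

**Limit on $c(\varepsilon)$.** Return to Test 3: $m=n$, $K=B_1^n$, $u_i=e_i$, where $D=\frac12(n!)^{1/n}$. For every $S$, the vector with $\lceil\varepsilon|S|\rceil$ coordinates equal to $1$ and the others equal to $0$ is an $\varepsilon$-partial coloring of discrepancy $\lceil\varepsilon|S|\rceil\le\lceil\varepsilon n\rceil$. So $\mathrm{hpd}_\varepsilon\le\lceil\varepsilon n\rceil$, and a bound $\mathrm{hpd}_\varepsilon\ge c(\varepsilon)D$ valid for all data requires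
$$c(\varepsilon)\le\frac{\lceil\varepsilon n\rceil}{\frac12(n!)^{1/n}}\ \longrightarrow\ 2e\,\varepsilon\qquad(n\to\infty),$$
because $(n!)^{1/n}/n\to1/e$. This completes the proof of Theorem 3. $\blacksquare$

So for each fixed $\varepsilon\in(0,1)$, the hereditary $\varepsilon$-partial coloring discrepancy equals the volume lower bound up to constants that depend only on $\varepsilon$. The best $c(\varepsilon)$ lies between $c_0\varepsilon/\ln(2/\varepsilon)$ and $2e\varepsilon$; whether the logarithm is necessary is not determined here.
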